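# A Liouville theorem for $u_t-\Delta u^m=u^p$ in the range $m<p<mp_S$

## 1. The local bound and the Liouville theorem

Throughout, $N\ge 1$ is the space dimension, and $p_S=\frac{N+2}{N-2}$ if $N\ge3$, $p_S=\infty$ if $N\in\{1,2\}$. The equation is
$$u_t-\Delta u^m=u^p. \tag{1}$$

**Theorem 1 (local bound).** Let $N\ge1$, $m\ge1$ and $m<p<mp_S$. There is a constant $C=C(N,m,p)$ such that every nonnegative weak solution $u$ of (1) in the set $\{(y,s):|y-x|<\rho,\ |s-t|<\rho^{\tau}\}$, where $\tau=\frac{2(p-1)}{p-m}$, satisfies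
$$u(x,t)\le C\rho^{-2/(p-m)}. \tag{2}$$

**Theorem 2 (Liouville theorem).** Let $N\ge1$, $m>1$ (the case $m=1$ is also allowed) and $m<p<mp_S$. Then the only nonnegative weak solution of (1) in $\mathbb R^N\times\mathbb R$ is $u\equiv0$.

Theorem 2 follows from Theorem 1 in one line: a solution in the whole space satisfies (2) at every point with every $\rho>0$, and we let $\rho\to\infty$. All the work is in Theorem 1.

**Definition (weak solution).** Let $O\subset\mathbb R^{N+1}$ be open. A weak solution of (1) in $O$ is a continuous function $u\ge0$ on $O$ such that $v:=u^m$ has a weak spatial gradient $\nabla v\in L^2_{loc}(O)$ and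
$$\iint\big(-u\,\varphi_t+\nabla v\cdot\nabla\varphi-u^p\varphi\big)\,dx\,dt=0\qquad\text{for all }\varphi\in C_c^\infty(O). \tag{3}$$

The gradient is required of $v=u^m$ and not of $u$. The difference is real where $u$ vanishes: in one variable $u=(x_+)^{1/m}$ has $u^m=x_+$, with bounded gradient, while $u_x^2=m^{-2}x^{2/m-2}$ is not integrable near $x=0^+$ once $m\ge2$. So we must never differentiate $u$ itself in space. No time derivative is assumed either, and the solution need not be bounded or integrable at infinity.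

The question comes from the paper "Liouville-type theorem for one-dimensional porous medium systems with sources", which is the source of the problem. The known result there is nonexistence of nontrivial solutions for $m<p<p_0(m,N)$, where $p_0=\infty$ for $N=1$ and, for $N\ge 2$,
$$p_0=\tfrac{N(N+2)}{2(N-1)^2}\big(1+\theta+\sqrt{1+2\theta}\big),\qquad \theta=\tfrac{(N-1)(m-1)}{N},$$
and the full range $m<p<mp_S$ is left open. The two ranges differ for every $N\ge2$. For $N=2$, $p_0=2(1+\sqrt m)^2<\infty=mp_S$. For $N\ge3$, the inequality $\sqrt{1+2\theta}\le1+\theta$ gives $p_0\le\frac{N+2}{(N-1)^2}\big((N-1)m+1\big)$, and this is less than $m\frac{N+2}{N-2}$ because that inequality reduces to $m(N-1)>N-2$. The proof below does not use the known result.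

We shall also obtain two complements (Section 8): a universal estimate in $\Omega\times(0,T)$, and the fact that for $p>m$ the condition $p<mp_S$ is necessary.

## 2. Scaling exponents and the geometry they force

Fix $m\ge1$, $m<p<mp_S$, and set
$$\alpha=\frac2{p-m},\qquad \tau=\alpha(p-1),\qquad \delta=\alpha(p+m)-N,\qquad q=p+2m-1,\qquad z=u^{(m+1)/2}.$$

**Scaling.** If $u$ is a weak solution, then so is
$$\tilde u(y,s)=\lambda^\alpha u(x_0+\lambda y,\ t_0+\lambda^\tau s).$$
Indeed, after the change of variables the three terms in (3) for $\tilde u$ are those for $u$, multiplied by $\lambda^{\alpha+\tau}$, $\lambda^{\alpha m+2}$, $\lambda^{\alpha p}$ and by the common Jacobian $\lambda^{-N-\tau}$; and $\alpha+\tau=\alpha p$, $\alpha m+2=\alpha m+\alpha(p-m)=\alpha p$.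

**Definition (parabolic distance).** $d((x,t),(y,s))=\max\big(|x-y|,|t-s|^{1/\tau}\big)$. Since $p-1\ge p-m$ we have $\tau\ge2$, so $|t-s|^{1/\tau}$ satisfies the triangle inequality and $d$ is a metric. We write $B(X,\rho)$ for its open balls and $Q_\rho=B(0,\rho)$. Then $|B(X,\rho)|=c\rho^{N+\tau}$, and the set in Theorem 1 is $B((x,t),\rho)$.

*Example.* Take $N=3$, $m=2$, $p=3$ (allowed, since $mp_S=10$). Then $\alpha=2$, $\tau=4$, $\delta=7$, $q=6$, and $Q_{1/2}$ is $\{|x|<\frac12,\ |t|<\frac1{16}\}$.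

Three facts about the exponents will be used.

First, $\delta>0$. Indeed $2(p+m)>N(p-m)$ is the same as $(N-2)p<(N+2)m$, i.e. $p<mp_S$ (automatic for $N\le2$).

Second,
$$\alpha q=N+\tau+\delta-2, \tag{4}$$
since $N+\delta=\alpha(p+m)$, $\tau=\alpha(p-1)$, $2=\alpha(p-m)$ and $(p+m)+(p-1)-(p-m)=p+2m-1$. In the example both sides are $12$.

Third, with $\tilde z=\tilde u^{(m+1)/2}$ and $X_0=(x_0,t_0)$,
$$\iint_{Q_\rho}\tilde z_s^2=\lambda^{\delta}\iint_{B(X_0,\lambda\rho)}z_t^2, \tag{5}$$
because the power of $\lambda$ is $\alpha(m+1)+2\tau-(N+\tau)=\alpha(m+1+p-1)-N=\delta$.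

We call $\iint z_t^2$ the *dissipation*. The reason is the formal computation of multiplying (1) by $v_t=(u^m)_t$. Since $u_t(u^m)_t=mu^{m-1}u_t^2=\frac{4m}{(m+1)^2}z_t^2$,
$$\tfrac{4m}{(m+1)^2}z_t^2+\partial_t\Big(\tfrac12|\nabla v|^2-\tfrac m{p+m}u^{p+m}\Big)=\operatorname{div}(v_t\nabla v),$$
so the energy density in the bracket is lost at the rate $\frac{4m}{(m+1)^2}z_t^2$. If the dissipation vanishes, the solution is stationary.

Conventions: $C$ denotes positive constants depending only on $N,m,p$ (and on further quantities if indicated), changing from line to line; $s^0=1$ for all $s\ge0$.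

## 3. Solutions independent of $x$ or of $t$

**Independent of $x$.** Then $u'=u^p$ in the sense of distributions, so $u$ is $C^1$, and a solution that is positive somewhere is $u(t)=\big((p-1)(T-t)\big)^{-1/(p-1)}$ for some $T$. It blows up at $t=T$ and so is not defined on all of $\mathbb R$. Moreover, at time $t<T$ the largest ball around $(x,t)$ in $\{t<T\}$ has $\rho^\tau=T-t$. Since $\alpha/\tau=\frac1{p-1}$, we get $u=(p-1)^{-1/(p-1)}\rho^{-\alpha}$: the rate in (2) is attained.

**Independent of $t$.** Then $-\Delta v=v^{\sigma}$ with $\sigma=p/m>1$. In dimension $1$, $v''=-v^\sigma\le0$, and a nonnegative concave function on $\mathbb R$ is constant, so $v^\sigma=0$. For $N\ge3$ we need a deep theorem.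

**Theorem (Gidas and Spruck, Comm. Pure Appl. Math. 34 (1981) 525–598).** Let $N\ge3$ and $1<\sigma<\frac{N+2}{N-2}$. A nonnegative $C^2$ solution of $\Delta v+v^\sigma=0$ in $\mathbb R^N$ vanishes identically.

This is where $mp_S$ comes from, and it cannot be exceeded. For $N=3$, $\sigma=5$, the function $v=(1+|x|^2/3)^{-1/2}$ satisfies $-\Delta v=v^5$: with $s=|x|^2$ one has $\Delta=4s\partial_s^2+6\partial_s$, hence $\Delta v=\frac s3(1+\frac s3)^{-5/2}-(1+\frac s3)^{-3/2}=-(1+\frac s3)^{-5/2}$. So with $m=2$ and $p=10=mp_S$, $u=(1+|x|^2/3)^{-1/4}$ is a positive solution of (1) on $\mathbb R^3\times\mathbb R$.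

## 4. Rescaled test functions, energy on large balls, and counting

**Rescaled test functions.** The first thing to try is to insert a large cutoff in (3). Let $\psi\in C_c^\infty(Q_2)$, $0\le\psi\le1$, $\psi=1$ on $Q_1$, and $\varphi_R(x,t)=\psi(x/R,t/R^\tau)^k$ with an integer $k\ge\max(2,\alpha p)$. Then $|\partial_t\varphi_R|\le CR^{-\tau}\psi^{k-1}$ and $|\Delta\varphi_R|\le CR^{-2}\psi^{k-2}$ (with $\psi$ taken at the rescaled point). For a solution in the whole space, (3) and Young's inequality give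
$$\iint u^p\varphi_R\le\iint u|\partial_t\varphi_R|+u^m|\Delta\varphi_R|\le\tfrac12\iint u^p\varphi_R+C\iint_{Q_{2R}}\Big(R^{-\frac{\tau p}{p-1}}\psi^{k-\frac p{p-1}}+R^{-\frac{2p}{p-m}}\psi^{k-\frac{2p}{p-m}}\Big).$$
The powers of $\psi$ are nonnegative, because $\frac{2p}{p-m}=\alpha p$ and $\frac p{p-1}\le\alpha p$. Both powers of $R$ are $R^{-\alpha p}$. Hence
$$\iint_{Q_R}u^p\le CR^{N+\tau-\alpha p}=CR^{N-\alpha}.$$
If $N<\alpha$, that is $p<m+\frac2N$, this gives $u\equiv0$. Beyond that it gives no contradiction. The argument used only the inequality $u_t-\Delta u^m\ge u^p$, and for $N\ge3$ the inequality has positive solutions well before $mp_S$. Let $\sigma=\frac pm>\frac N{N-2}$, $\beta=\frac1{\sigma-1}<\frac{N-2}2$, $s=|x|^2$, $v=\varepsilon_1(1+s)^{-\beta}$. Then, as $\Delta=4s\partial_s^2+2N\partial_s$ on functions of $s$,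
$$-\Delta v=\varepsilon_1\beta(1+s)^{-\beta-2}\big[2N+(2N-4-4\beta)s\big]\ge\varepsilon_1\beta(2N-4-4\beta)(1+s)^{-\beta-1},$$
while $v^\sigma=\varepsilon_1^\sigma(1+s)^{-\beta-1}$. So $-\Delta v\ge v^\sigma$ for small $\varepsilon_1>0$. Since $m\frac N{N-2}<m\frac{N+2}{N-2}$, a proof in the full range must use the equation and not just the inequality.

**Energy on large balls.** The next try uses the energy, with the hope of forcing stationarity and then quoting Gidas and Spruck. Suppose $u\le1$ is a solution on $\mathbb R^N\times\mathbb R$. Lemmas 1 and 2 below, with cutoffs at scale $R\ge1$ (so $|\nabla\varphi|\le C/R$, $|\varphi_t|\le CR^{-\tau}$), give $\iint_{Q_{2R}}|\nabla v|^2\le CR^{N+\tau}$ and then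
$$\iint_{Q_R}z_t^2\le C\big(R^{-2}+R^{-\tau}\big)R^{N+\tau}\le CR^{N+\tau-2}.$$
This need not tend to $0$. If we knew $u\le CR^{-\alpha}$ on $Q_{2R}$, then scaling by (5) would give $\iint_{Q_R}z_t^2\le CR^{-\delta}\to0$. But that decay is what we want to prove. Passing to a limit of rescaled solutions does not help by itself either: the limit is again an entire solution of (1), about which we know nothing unless its dissipation vanishes.

The displayed bound does say something: *per unit volume* the dissipation is at most $CR^{-2}$. It is small on average, but perhaps not at the places where $u$ is large.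

**Counting.** Turn the last sentence around. Suppose we can show that near a point where $u$ is large, on the scale natural for its size, there is *always* a definite amount of dissipation. (If not, a limit of rescaled solutions would be stationary, nontrivial, and would contradict Gidas–Spruck.) Then the places where $u$ is large are *rare*, because the energy inequality bounds the total dissipation. Precisely, by (5), a ball of radius about $\lambda$ on which $u\approx\lambda^{-\alpha}$ carries dissipation at least $c\lambda^{-\delta}$. The same ball contributes to $\iint u^q$ about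
$$\lambda^{-\alpha q}\lambda^{N+\tau}=\lambda^{2-\delta}=\lambda^2\cdot\lambda^{-\delta},$$
by (4). So where $u\ge\lambda_0^{-\alpha}$, the integral of $u^q$ is at most $C\lambda_0^2$ times the dissipation. On the other hand $q=p+2m-1$ is the highest power in the bound that the local energy inequality gives for the dissipation, so $\iint z_t^2\le C(\iint u^q+1)$ on slightly larger sets. For $\lambda_0$ small the two inequalities close up.

The plan is therefore: local integral inequalities (Section 5); a sup bound that keeps the limit from losing its nontriviality, and the lower bound on dissipation (Section 6); the loop (Section 7).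

## 5. Testing the equation without a time derivative

For $h>0$ put $\delta_hf(t)=\frac{f(t+h)-f(t)}h$ and $f_h(t)=\frac1h\int_t^{t+h}f$ (the space variable is a parameter). For continuous $f$ we have $\partial_tf_h=\delta_hf$; for example $f=t^2$ gives $f_h=t^2+th+\frac{h^2}3$ and $\delta_hf=2t+h$. Let $g=u^p$.

**Averaged equation.** *Purpose: to allow test functions that depend on $u$.* For every compactly supported $\zeta\in L^2(O)$ with $\nabla\zeta\in L^2$ and all sufficiently small $h>0$ (depending on $\operatorname{supp}\zeta$),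
$$\iint\big(\zeta\,\delta_hu+\nabla v_h\cdot\nabla\zeta-g_h\,\zeta\big)=0. \tag{6}$$

For $\zeta\in C_c^\infty(O)$ insert $\varphi(x,s)=\frac1h\int_{s-h}^s\zeta(x,\sigma)\,d\sigma$ in (3); for small $h$ it is in $C_c^\infty(O)$. As $\varphi_t(x,s)=\frac{\zeta(x,s)-\zeta(x,s-h)}h$, shifting the variable gives
$$-\iint u\varphi_t=\iint\frac{u(x,s+h)-u(x,s)}h\,\zeta(x,s)=\iint\zeta\,\delta_hu,$$
and Fubini gives $\iint\nabla v\cdot\nabla\varphi=\iint\nabla v_h\cdot\nabla\zeta$ and $\iint g\varphi=\iint g_h\zeta$. For general $\zeta$, mollify it. The mollifications have supports in a fixed compact set, on which (for fixed $h$) $\delta_hu$ and $g_h$ are bounded and $\nabla v_h\in L^2$; they converge to $\zeta$ in $L^2$ together with their spatial gradients. So (6) passes to the limit.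

**Lemma 1.** Let $u$ be a weak solution in $O$, $r\ge m$, and $\Psi\ge0$ Lipschitz with compact support in $O$. Then
$$\frac rm\iint\Psi u^{r-m}|\nabla v|^2+\iint u^r\nabla\Psi\cdot\nabla v\le\iint\Psi u^{p+r}+\frac1{r+1}\iint\Psi_tu^{r+1}. \tag{7}$$
Consequently, for $0\le\varphi\in C_c^\infty(O)$,
$$\frac r{2m}\iint\varphi^2u^{r-m}|\nabla v|^2\le\iint\Big(\varphi^2u^{p+r}+\frac{2m}r|\nabla\varphi|^2u^{r+m}+\frac2{r+1}\varphi|\varphi_t|u^{r+1}\Big). \tag{8}$$

*Proof.* Formally this is testing with $\Psi u^r$. Take $\zeta(x,t)=\Psi(x,t)\,u(x,t+h)^r$ in (6). It is admissible: $u^r=v^{r/m}$ with $r/m\ge1$ is a $C^1$ function of the locally bounded $v$, so $\nabla u^r=\frac rmu^{r-m}\nabla v\in L^2_{loc}$. By convexity of $s\mapsto s^{r+1}$, $(a-b)a^r\ge\frac{a^{r+1}-b^{r+1}}{r+1}$ for $a,b\ge0$. With $a=u(t+h)$, $b=u(t)$,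
$$\iint\zeta\,\delta_hu\ge\frac1{r+1}\iint\Psi\,\delta_h(u^{r+1})=\frac1{r+1}\iint u^{r+1}\,\frac{\Psi(t-h)-\Psi(t)}h\ \longrightarrow\ -\frac1{r+1}\iint\Psi_tu^{r+1}$$
as $h\to0$, by dominated convergence, since $\Psi$ is Lipschitz. (The time shift was put into $\zeta$ so that convexity has the right sign.) Also $\nabla v_h\to\nabla v$ in $L^2_{loc}$; $\nabla\zeta=u(t+h)^r\nabla\Psi+\Psi(\nabla u^r)(t+h)\to\nabla(\Psi u^r)$ in $L^2$ by continuity of translations; and $g_h\to u^p$, $\zeta\to\Psi u^r$ uniformly on compact sets. So (6) gives in the limit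
$$-\frac1{r+1}\iint\Psi_tu^{r+1}\le\iint\Psi u^{p+r}-\iint\nabla v\cdot\Big(u^r\nabla\Psi+\frac rm\Psi u^{r-m}\nabla v\Big),$$
which is (7). For (8) put $\Psi=\varphi^2$ and estimate the cross term by $2ab\le\varepsilon a^2+\varepsilon^{-1}b^2$ with $\varepsilon=\frac r{2m}$:
$$|2\varphi u^r\nabla\varphi\cdot\nabla v|\le\frac r{2m}\varphi^2u^{r-m}|\nabla v|^2+\frac{2m}r|\nabla\varphi|^2u^{r+m}. \qquad\square$$

**Lemma 2 (local energy inequality).** Let $u$ be a weak solution in $O$. Then $v_t,z_t\in L^2_{loc}(O)$, and for $0\le\varphi\in C_c^\infty(O)$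
$$\frac{2m}{(m+1)^2}\iint\varphi^2z_t^2\le2m\iint|\nabla\varphi|^2u^{m-1}|\nabla v|^2+\iint\varphi\varphi_t|\nabla v|^2-\frac{2m}{p+m}\iint\varphi\varphi_tu^{p+m}. \tag{9}$$

*Proof.* This makes the formal multiplication by $v_t$ rigorous.

**Step 1: the identity for difference quotients.** The purpose is to test with $\delta_hv$. Take $\zeta=\varphi^2\delta_hv=\varphi^2\partial_tv_h$ in (6); it is bounded, with $\nabla\zeta\in L^2$. Put $D_h=\iint\varphi^2\,\delta_hu\,\delta_hv$, which is $\ge0$ because $s\mapsto s^m$ is increasing. Since $\partial_t\nabla v_h=\delta_h\nabla v\in L^2_{loc}$,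
$$\iint\varphi^2\nabla v_h\cdot\partial_t\nabla v_h=\tfrac12\iint\varphi^2\partial_t|\nabla v_h|^2=-\iint\varphi\varphi_t|\nabla v_h|^2 ,$$
so (6) reads
$$D_h=\iint\varphi\varphi_t|\nabla v_h|^2-2\iint\varphi\,\delta_hv\,\nabla\varphi\cdot\nabla v_h+\iint\varphi^2g_h\,\delta_hv .$$

**Step 2: boundedness of $D_h$.** The purpose is to obtain $v_t\in L^2_{loc}$. With $U_h=\max(u(t),u(t+h))$ the mean value theorem gives $|\delta_hv|\le mU_h^{m-1}|\delta_hu|$, hence
$$(\delta_hv)^2\le mU_h^{m-1}\,\delta_hu\,\delta_hv .$$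
By $2ab\le\frac12a^2+2b^2$ the second term is at most $\frac12D_h+2m\iint|\nabla\varphi|^2U_h^{m-1}|\nabla v_h|^2$. By $ab\le\frac14a^2+b^2$ the third is at most $\frac14D_h+m\iint\varphi^2U_h^{m-1}g_h^2$. So $\frac14D_h$ is bounded as $h\to0$. Then $\varphi\,\delta_hv$ is bounded in $L^2$, by the same pointwise inequality. As $\delta_hv\to v_t$ in distributions, and $\varphi$ is arbitrary, $v_t\in L^2_{loc}(O)$ and $\varphi\,\delta_hv\rightharpoonup\varphi v_t$ weakly in $L^2$. In particular $v\in H^1_{loc}(O)$.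

**Step 3: limit of the source term.** The purpose is to keep the third term exactly instead of estimating it. Since $g_h\to g$ locally uniformly,
$$\iint\varphi^2g_h\,\delta_hv\to\iint\varphi^2u^pv_t=\iint\varphi^2\,\partial_t\Big(\frac m{p+m}v^{(p+m)/m}\Big)=-\frac{2m}{p+m}\iint\varphi\varphi_tu^{p+m}.$$

**Step 4: from $D_h$ to $z_t$.** The purpose is to bound $D_h$ below by a square. By Cauchy–Schwarz, for $a\ge b\ge0$,
$$(a-b)(a^m-b^m)=\int_b^ads\int_b^ams^{m-1}ds\ge\Big(\int_b^a\sqrt m\,s^{\frac{m-1}2}ds\Big)^2=\frac{4m}{(m+1)^2}\big(a^{\frac{m+1}2}-b^{\frac{m+1}2}\big)^2 .$$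
So $D_h\ge\frac{4m}{(m+1)^2}\iint\varphi^2(\delta_hz)^2$, and as before $z_t\in L^2_{loc}$, $\varphi\,\delta_hz\rightharpoonup\varphi z_t$ weakly in $L^2$. Now absorb $\frac12D_h$ from the second term only:
$$\tfrac12D_h\le\iint\varphi\varphi_t|\nabla v_h|^2+2m\iint|\nabla\varphi|^2U_h^{m-1}|\nabla v_h|^2+\iint\varphi^2g_h\,\delta_hv .$$
Let $h\to0$, using weak lower semicontinuity on the left, $\nabla v_h\to\nabla v$ in $L^2_{loc}$, $U_h\to u$ locally uniformly, and Step 3. This is (9). $\square$

## 6. Large values force dissipation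

In the compactness argument below, solutions converge only in integral norms. The next lemma turns smallness of an integral into smallness at a point. Let $B_\rho\subset\mathbb R^N$ be the Euclidean ball centred at $0$ and $P_\rho=B_\rho\times(-\rho,\rho)$. Note $P_1=Q_1$.

**Lemma 3 (sup bound).** Let $A\ge1$ and let $u\le A$ be a weak solution in $P_1$. Then
$$u(0,0)\le C\Big(\iint_{P_1}u^{m+1}\Big)^{\vartheta}$$
with $C,\vartheta>0$ depending only on $N,m,p,A$. (The upper bound on $p$ is not used.)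

*Proof.* This is Moser iteration; the bound $u\le A$ makes all lower-order powers comparable.

**Step 1: reduction to $N\ge3$.** The purpose is to have the Sobolev inequality $\big(\int|f|^{2N/(N-2)}\big)^{(N-2)/N}\le C\int|\nabla f|^2$ available. If $N\le2$, regard $u$ as a function of two extra space variables $y\in\mathbb R^2$, on which it does not depend, in the cylinder $\{|x|^2+|y|^2<1,\ |t|<1\}$. For a test function $\varphi(x,y,t)$ and fixed $y$, $\varphi(\cdot,y,\cdot)$ is a test function for $u$ in $P_1$; integrating the identity in $y$, and since $\nabla_yv=0$, we see that $u$ is a weak solution in the new cylinder. For fixed $(x,t)$ the $y$-section has area at most $\pi$, so the integral of $u^{m+1}$ grows at most by the factor $\pi$.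

**Step 2: energy bounds at level $n$.** The purpose is to control a supremum in time and a gradient by one integral. Let $\rho_n=\frac12+2^{-n-1}$, $\varphi=\varphi_n\in C_c^\infty(P_{\rho_n})$, $0\le\varphi\le1$, $\varphi=1$ on $P_{\rho_{n+1}}$, $|\nabla\varphi|^2+|\varphi_t|\le C4^n$. Put
$$\kappa=1+\tfrac2N,\quad a_0=m+1,\quad a_{n+1}=\kappa a_n+m-1,\quad r=a_n-1\ge m,\quad I_n=\iint_{P_{\rho_n}}u^{a_n}<\infty .$$
Apply (7) with $\Psi=\varphi^2\chi$, where $\chi(t)=1$ for $t\le t_0$, $\chi=0$ for $t\ge t_0+\varepsilon$, and $\chi$ is linear in between. The term $\varphi^2\chi'$ in $\Psi_t$ is negative; move it to the left. Treat the cross term as in (8). This gives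
$$\frac1{(r+1)\varepsilon}\int_{t_0}^{t_0+\varepsilon}\!\!\int\varphi^2u^{r+1}+\frac r{2m}\iint\varphi^2\chi u^{r-m}|\nabla v|^2\le\iint\chi\Big(\varphi^2u^{p+r}+\frac{2m}r|\nabla\varphi|^2u^{r+m}+\frac2{r+1}\varphi|\varphi_t|u^{r+1}\Big).$$
Since $u^{r+m}\le A^{m-1}u^{r+1}$, $u^{p+r}\le A^{p-1}u^{r+1}$ and $r\ge m\ge1$, the right side is at most $B:=C4^nI_n$, with $C=C(N,m,p,A)$. Let $\varepsilon\to0$ ($u$ is continuous); $t_0$ is arbitrary, so
$$\sup_t\int\varphi^2u^{r+1}\,dx\le(r+1)B,\qquad\iint\varphi^2u^{r-m}|\nabla v|^2\le\frac{2m}rB .$$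

**Step 3: gain of integrability.** The purpose is a recursion for $I_n$. Let $f=u^{(m+r)/2}=v^{(m+r)/(2m)}$ (exponent $\ge1$). Then $|\nabla f|^2=\big(\frac{m+r}{2m}\big)^2u^{r-m}|\nabla v|^2$ and $f^2\le A^{m-1}u^{r+1}$. As $(m+r)^2/r\le4r$,
$$\iint|\nabla(\varphi f)|^2\le2\iint\varphi^2|\nabla f|^2+2\iint f^2|\nabla\varphi|^2\le CrB .$$
Since $a_{n+1}=(m+r)+\frac2N(r+1)$ and $\varphi=1$ on $P_{\rho_{n+1}}$, Hölder in $x$ with exponents $\frac N{N-2},\frac N2$ and then Sobolev give
$$I_{n+1}\le\iint(\varphi f)^2\big(\varphi^2u^{r+1}\big)^{2/N}\le C\iint|\nabla(\varphi f)|^2\ \sup_t\Big(\int\varphi^2u^{r+1}dx\Big)^{2/N}\le\big(Ca_n4^nI_n\big)^\kappa\le(Cb^nI_n)^\kappa,$$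
with $b=4\kappa$, because $a_n\le C\kappa^n$.

**Step 4: iteration.** The purpose is to reach the supremum. Raising to the power $\kappa^{-n-1}$, $I_{n+1}^{\kappa^{-n-1}}\le(Cb^n)^{\kappa^{-n}}I_n^{\kappa^{-n}}$. We may take $C\ge1$. Since $\sum\kappa^{-n}$ and $\sum n\kappa^{-n}$ converge, $I_n^{\kappa^{-n}}\le CI_0$ with $C$ independent of $n$. Solving the recursion, $a_n=\kappa^n\big(a_0+\frac{(m-1)N}2\big)-\frac{(m-1)N}2$, so $\kappa^n/a_n\to\vartheta:=\big(m+1+\frac{(m-1)N}2\big)^{-1}$. Let $n\to\infty$ in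
$$\|u\|_{L^{a_n}(P_{1/2})}\le I_n^{1/a_n}\le(CI_0)^{\kappa^n/a_n}.$$
The left side tends to $\sup_{P_{1/2}}u\ge u(0,0)$. $\square$

**Lemma 4 (dissipation near large values).** There are $K\ge1$ and $c_0>0$, depending only on $N,m,p$, such that: if $\lambda>0$, $u$ is a weak solution in $B(Y,K\lambda)$, $u(Y)=\lambda^{-\alpha}$ and $u\le2^\alpha\lambda^{-\alpha}$ in $B(Y,K\lambda)$, then
$$\iint_{B(Y,K\lambda)}z_t^2\ge c_0\lambda^{-\delta}.$$

*Example.* Let $u=\big((p-1)(T-t)\big)^{-1/(p-1)}$. Then $z_t=\frac{m+1}2u^{(m-1)/2}u^p$, so $z_t^2$ is a multiple of $u^{2p+m-1}$. Where $u$ is comparable to $\lambda^{-\alpha}$, a ball of radius comparable to $\lambda$ carries dissipation comparable to $\lambda^{-\alpha(2p+m-1)+N+\tau}=\lambda^{-\delta}$, in agreement with the lemma.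

*Proof.*

**Step 1: normalization and contradiction sequence.** The purpose is to set up compactness at scale $1$. By (5) we may take $Y=0$, $\lambda=1$. If the lemma fails, then for each $k=1,2,\dots$ it fails for $K=k$, $c_0=\frac1k$: there are weak solutions $w_k$ in $Q_k$ with
$$w_k(0)=1,\qquad w_k\le2^\alpha,\qquad\iint_{Q_k}(\partial_tz_k)^2<\tfrac1k,\qquad z_k=w_k^{(m+1)/2}.$$

**Step 2: convergence to a time-independent limit.** The purpose is to extract $v$ with $v_t=0$. Put $v_k=w_k^m$. By (8) with $r=m$ and fixed cutoffs, $\nabla v_k$ is bounded in $L^2$ on every compact set, for large $k$. Since $v_k=z_k^{2m/(m+1)}$ with exponent $\ge1$ and $z_k$ is bounded,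
$$\partial_tv_k=\tfrac{2m}{m+1}z_k^{(m-1)/(m+1)}\partial_tz_k\to0\quad\text{in }L^2_{loc}(\mathbb R^{N+1}).$$
So $v_k$ is bounded in $H^1_{loc}(\mathbb R^{N+1})$. By Rellich's theorem and a diagonal argument a subsequence converges weakly in $H^1_{loc}$, strongly in $L^2_{loc}$ and a.e. to a bounded $v\ge0$ with $v_t=0$, i.e. $v=v(x)$. By dominated convergence $w_k\to v^{1/m}$ in $L^s_{loc}$ for every $s<\infty$.

**Step 3: the limit equation.** The purpose is to identify $v$ as a stationary solution. Insert $\varphi=\eta(x)\chi(t)$ with $\int\chi=1$ in (3) for $w_k$. The first term tends to $-\int v^{1/m}\eta\,dx\int\chi'\,dt=0$. The other two give $\int\nabla v\cdot\nabla\eta=\int v^{p/m}\eta$, so $-\Delta v=v^{p/m}$ weakly in $\mathbb R^N$. As $v$ is bounded, Calderón–Zygmund theory gives $v\in W^{2,s}_{loc}$ for all $s<\infty$, hence $v\in C^1$. Then $v^{p/m}$ is locally Lipschitz (as $p/m>1$), and $v\in C^2$ by Schauder theory.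

**Step 4: the limit vanishes.** The purpose is to apply the elliptic Liouville theorem. We have $1<p/m<p_S$. For $N\ge3$ the theorem of Gidas and Spruck gives $v\equiv0$. For $N\le2$, test $-\Delta v=v^{p/m}$ with $\eta^2/(1+v)$, where $\eta$ is Lipschitz with compact support:
$$\int\frac{v^{p/m}\eta^2}{1+v}=\int\Big(\frac{2\eta\nabla\eta\cdot\nabla v}{1+v}-\frac{\eta^2|\nabla v|^2}{(1+v)^2}\Big)\le\int|\nabla\eta|^2 .$$
For $N=2$ take $\eta=1$ for $|x|\le R$, $\eta=2-\frac{\log|x|}{\log R}$ for $R\le|x|\le R^2$, $\eta=0$ beyond; then $\int|\nabla\eta|^2=\frac{2\pi}{\log R}\to0$ as $R\to\infty$. For $N=1$ take $\eta=1$ on $[-R,R]$, linear to $0$ at $\pm2R$; then $\int|\eta'|^2=\frac2R\to0$. So $v\equiv0$ again.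

**Step 5: contradiction at the origin.** The purpose is to compare with $w_k(0)=1$. By Steps 2 and 4, $\iint_{P_1}w_k^{m+1}\to0$ along the subsequence. Since $P_1=Q_1\subset Q_k$, Lemma 3 with $A=2^\alpha$ gives $w_k(0)\to0$, a contradiction. $\square$

Lemma 4 needs $u\le2^\alpha u(Y)$ near $Y$. A given point need not have this property, but a nearby point does. For $u(X)>0$ write $\lambda_X=u(X)^{-1/\alpha}$, so $u(X)=\lambda_X^{-\alpha}$.

**Lemma 5 (selection).** Let $u\ge0$ be continuous in an open set $O$, $u(X)>0$, and suppose the closed ball $\{d(\cdot,X)\le2K\lambda_X\}$ lies in $O$. Then there is $Y$ with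
$$\lambda_Y\le\lambda_X,\qquad B(Y,K\lambda_Y)\subset B(X,2K\lambda_X),\qquad u\le2^\alpha\lambda_Y^{-\alpha}\ \text{ on }B(Y,K\lambda_Y).$$

*Proof.* Let $X_0=X$. Given $X_j$, stop if $u\le2^\alpha u(X_j)$ on $B(X_j,K\lambda_{X_j})$. Otherwise choose $X_{j+1}$ in this ball with $u(X_{j+1})>2^\alpha u(X_j)$, that is $\lambda_{X_{j+1}}<\frac12\lambda_{X_j}$. Then $\lambda_{X_j}\le2^{-j}\lambda_X$ and
$$d(X,X_j)\le\sum_{i<j}K2^{-i}\lambda_X=K\lambda_X(2-2^{1-j}),\qquad B(X_j,K\lambda_{X_j})\subset B\big(X,K\lambda_X(2-2^{-j})\big)\subset B(X,2K\lambda_X).$$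
All $X_j$ lie in the compact ball $\{d(\cdot,X)\le2K\lambda_X\}$, on which $u$ is bounded, while $u(X_j)\ge2^{\alpha j}u(X)$. So the procedure stops, and the last point is $Y$. $\square$

## 7. The loop between $\iint u^q$ and $\iint z_t^2$

*Proof of Theorem 1.* Let $u$ first be a weak solution in $Q_2$. We show $u(0)\le C(N,m,p)$. For $\rho<2$ put
$$F(\rho)=\iint_{Q_\rho}u^q,\qquad D(\rho)=\iint_{Q_\rho}z_t^2 .$$
Both are finite, by continuity of $u$ and Lemma 2, since $\overline{Q_\rho}$ is a compact subset of $Q_2$.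

**Step 1: dissipation is bounded by $\iint u^q$.** The purpose is one half of the loop: for $1\le\rho<R<2$,
$$D(\rho)\le C(R-\rho)^{-4}\big(F(R)+1\big). \tag{10}$$
Let $R_1=\frac{\rho+R}2$. Choose smooth cutoffs $0\le\varphi_1,\varphi_2\le1$ with $\varphi_1=1$ on $Q_\rho$, $\operatorname{supp}\varphi_1\subset Q_{R_1}$, $\varphi_2=1$ on $Q_{R_1}$, $\operatorname{supp}\varphi_2\subset Q_R$ and $|\nabla\varphi_i|+|\partial_t\varphi_i|\le\frac C{R-\rho}$. The bound on $\partial_t\varphi_i$ is possible because $b^\tau-a^\tau\ge b-a$ for $1\le a<b$. As $R-\rho<1$, Lemma 2 with $\varphi_1$ gives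
$$D(\rho)\le C(R-\rho)^{-2}\iint_{Q_{R_1}}\big(u^{m-1}|\nabla v|^2+|\nabla v|^2+u^{p+m}\big).$$
Estimate the first gradient term by (8) with $\varphi_2$ and $r=2m-1\ge m$, the second by (8) with $\varphi_2$ and $r=m$. The powers of $u$ that occur on the right are
$$p+2m-1,\ \ 3m-1,\ \ 2m\qquad\text{and}\qquad p+m,\ \ 2m,\ \ m+1 .$$
All lie in $[0,q]$ because $p>m\ge1$, so each is at most $1+u^q$. The coefficients are at most $C(R-\rho)^{-2}$, and (10) follows.

**Step 2: the set of large values is small.** The purpose is to count balls. Let $1\le\rho<R<2$, $0<3K\lambda\le R-\rho$ and $E_\lambda=\{X\in Q_\rho:u(X)>\lambda^{-\alpha}\}$. Then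
$$|E_\lambda|\le C\lambda^{N+\tau+\delta}D(R). \tag{11}$$
Let $X\in E_\lambda$, so $\lambda_X<\lambda$. The closed ball $\{d(\cdot,X)\le2K\lambda_X\}$ lies in $Q_R$, as $d(X,0)+2K\lambda_X<\rho+2K\lambda<R$. Lemma 5 gives $Y$ with $\lambda_Y\le\lambda_X<\lambda$, $B(Y,K\lambda_Y)\subset B(X,3K\lambda)\subset Q_R$ and $u\le2^\alpha\lambda_Y^{-\alpha}$ on $B(Y,K\lambda_Y)$. By Lemma 4, and since $\delta>0$,
$$\iint_{B(X,3K\lambda)}z_t^2\ge c_0\lambda_Y^{-\delta}\ge c_0\lambda^{-\delta}. \tag{12}$$
This is the place where $\delta>0$, i.e. $p<mp_S$, enters directly: the selected point may be higher than $X$, and higher points dissipate more. Now take a maximal set $\{X_i\}\subset E_\lambda$ with mutual $d$-distances at least $6K\lambda$. The balls $B(X_i,3K\lambda)\subset Q_R$ are disjoint, so by (12) there are at most $c_0^{-1}\lambda^\delta D(R)$ of them. By maximality the balls $B(X_i,6K\lambda)$ cover $E_\lambda$, and each has measure $C\lambda^{N+\tau}$. This is (11).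

**Step 3: $\iint u^q$ is bounded by a small multiple of the dissipation.** The purpose is the other half of the loop: if $1\le\rho<R<2$ and $0<3K\lambda_0\le R-\rho$, then
$$F(\rho)\le C\lambda_0^{-\alpha q}+C\lambda_0^2D(R). \tag{13}$$
By the layer-cake formula, substituting $s=\lambda^{-\alpha}$ in the part $s>\lambda_0^{-\alpha}$,
$$F(\rho)\le|Q_2|\lambda_0^{-\alpha q}+\int_{\lambda_0^{-\alpha}}^\infty qs^{q-1}\big|\{u>s\}\cap Q_\rho\big|\,ds=|Q_2|\lambda_0^{-\alpha q}+\int_0^{\lambda_0}q\alpha\lambda^{-\alpha q-1}|E_\lambda|\,d\lambda .$$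
By (11) and (4) the last integral is at most
$$CD(R)\int_0^{\lambda_0}\lambda^{-\alpha q-1+N+\tau+\delta}\,d\lambda=CD(R)\int_0^{\lambda_0}\lambda\,d\lambda=C\lambda_0^2D(R).$$

**Step 4: closing the loop.** The purpose is to bound $F$ and $D$ by constants. Let $1\le\rho<R'\le\frac32$, $s=R'-\rho\le\frac12$, $R=\frac{\rho+R'}2$, and $\lambda_0=\varepsilon s^2$ with $0<\varepsilon\le\frac1{6K}$. Then $3K\lambda_0\le\frac{s^2}2\le\frac s2=R-\rho$. Use (13) for $(\rho,R)$ and (10) for $(R,R')$:
$$F(\rho)\le C\varepsilon^{-\alpha q}s^{-2\alpha q}+C\varepsilon^2s^4\cdot s^{-4}\big(F(R')+1\big),$$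
with $C$ independent of $\varepsilon$. The choice $\lambda_0=\varepsilon s^2$ is made so that $\lambda_0^2$ cancels the factor $s^{-4}$. Fix $\varepsilon=\varepsilon(N,m,p)$ with $C\varepsilon^2\le\frac12$. Since $s\le1$, with $\gamma=2\alpha q$,
$$F(\rho)\le\tfrac12F(R')+C(R'-\rho)^{-\gamma}\qquad\text{for all }1\le\rho<R'\le\tfrac32. \tag{14}$$
Choose $\eta\in(0,1)$ with $\eta^{-\gamma}<2$ and put $\rho_0=\frac54$, $\rho_{i+1}=\rho_i+\frac14(1-\eta)\eta^i$; then $\rho_i<\frac54+\frac14=\frac32$. Iterating (14),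
$$F(\tfrac54)\le2^{-k}F(\rho_k)+C\sum_{i<k}2^{-i}\big(\tfrac14(1-\eta)\eta^i\big)^{-\gamma}.$$
Here $F(\rho_k)\le F(\frac32)<\infty$, and the series is geometric with ratio $\frac12\eta^{-\gamma}<1$. As $k\to\infty$ we get $F(\frac54)\le C(N,m,p)$; the value of $F(\frac32)$, which depends on $u$, has disappeared. Then (10) with $\rho=1$, $R=\frac54$ gives $D(1)\le C(N,m,p)$.

**Step 5: the bound at the centre.** The purpose is to pass from $D(1)\le C$ to $u(0)\le C$. If $u(0)=0$ there is nothing to prove. Otherwise let $\lambda_*=u(0)^{-1/\alpha}$. If $3K\lambda_*>1$, then $u(0)\le(3K)^\alpha$. If $3K\lambda_*\le1$, the closed ball $\{d(\cdot,0)\le2K\lambda_*\}$ lies in $Q_1$, and Lemma 5 with $X=0$ gives $Y$ with $\lambda_Y\le\lambda_*$, $B(Y,K\lambda_Y)\subset Q_1$ and $u\le2^\alpha\lambda_Y^{-\alpha}$ there. Lemma 4 gives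
$$c_0\lambda_*^{-\delta}\le c_0\lambda_Y^{-\delta}\le D(1)\le C .$$
As $\delta>0$, this bounds $u(0)=\lambda_*^{-\alpha}$. In all cases $u(0)\le C(N,m,p)$.

**Step 6: general balls.** The purpose is to remove the normalization. For a solution in $B(X,\rho)$, $X=(x,t)$, the function $\tilde u(y,s)=(\frac\rho2)^\alpha u\big(x+\frac\rho2y,\ t+(\frac\rho2)^\tau s\big)$ is a weak solution in $Q_2$. So $(\frac\rho2)^\alpha u(X)=\tilde u(0)\le C$, that is $u(X)\le C\rho^{-\alpha}$. $\square$

This proves Theorem 1 and, as shown in Section 1, Theorem 2.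

## 8. A universal estimate on $\Omega\times(0,T)$, and stationary solutions for $p\ge mp_S$

**Corollary 3 (universal estimate).** Let $m\ge1$, $m<p<mp_S$, let $\Omega\subset\mathbb R^N$ be open and let $u$ be a nonnegative weak solution of (1) in $\Omega\times(0,T)$. Then
$$u(x,t)\le C(N,m,p)\Big(t^{-\frac1{p-1}}+(T-t)^{-\frac1{p-1}}+\operatorname{dist}(x,\partial\Omega)^{-\frac2{p-m}}\Big),$$
with the last term absent if $\Omega=\mathbb R^N$.

*Proof.* Let $\rho=\min\big(\operatorname{dist}(x,\partial\Omega),\,t^{1/\tau},\,(T-t)^{1/\tau}\big)$, without the first entry if $\Omega=\mathbb R^N$. Then $B((x,t),\rho)\subset\Omega\times(0,T)$, and Theorem 1 gives $u(x,t)\le C\rho^{-\alpha}$. Since $\alpha/\tau=\frac1{p-1}$, $\rho^{-\alpha}$ is the largest of the terms in the bracket, so at most their sum. $\square$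

**Corollary 4 (sharpness).** Let $m\ge1$ and $p>m$. Equation (1) has no nontrivial nonnegative weak solution in $\mathbb R^N\times\mathbb R$ if and only if $p<mp_S$.

*Proof.* "If" is Theorem 2. For the converse let $p\ge mp_S$; then $N\ge3$, and $\sigma=p/m\ge p_S$. We construct a positive radial solution of $-\Delta V=V^\sigma$ on $\mathbb R^N$.

**Step 1: the radial solution near $0$.** The purpose is to start the singular ordinary differential equation $V''+\frac{N-1}rV'+V^\sigma=0$, $V(0)=1$, $V'(0)=0$. It is equivalent to $V=\mathcal T V$ with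
$$\mathcal TV(r)=1-\int_0^rs^{1-N}\int_0^s\xi^{N-1}V(\xi)^\sigma\,d\xi\,ds .$$
On continuous functions on $[0,r_0]$ with values in $[\frac12,1]$ we have $0\le1-\mathcal TV\le\frac{r_0^2}{2N}$, and $\mathcal T$ has Lipschitz constant at most $\frac{\sigma r_0^2}{2N}$. For small $r_0$ it is a contraction of this set into itself. Its fixed point satisfies $V'(r)=-\frac rN+o(r)$, hence $V''\to\frac{N-1}N-1=-\frac1N$ as $r\to0$, and $x\mapsto V(|x|)$ is $C^2$ near $0$. For $r>0$ the equation is regular, and the solution continues as long as $V>0$: there $(r^{N-1}V')'=-r^{N-1}V^\sigma<0$, so $V'<0$ for $r>0$, $0<V\le1$, and $|V'|\le r/N$.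

**Step 2: no zero.** The purpose is to show that $V$ stays positive; this is Pohozaev's identity in radial form. Put
$$\mathcal E(r)=r^N\Big(\frac12V'^2+\frac{V^{\sigma+1}}{\sigma+1}\Big)+\frac{N-2}2r^{N-1}VV' .$$
Using $V''=-\frac{N-1}rV'-V^\sigma$ and $(r^{N-1}V')'=-r^{N-1}V^\sigma$, the terms $\pm r^NV^\sigma V'$ cancel, the coefficient of $r^{N-1}V'^2$ is $\frac N2-(N-1)+\frac{N-2}2=0$, and
$$\mathcal E'(r)=\Big(\frac N{\sigma+1}-\frac{N-2}2\Big)r^{N-1}V^{\sigma+1}\le0,$$
because $\sigma\ge p_S$ means $\sigma+1\ge\frac{2N}{N-2}$. Also $\mathcal E(0)=0$. If $V$ had a first zero $R$, then $R^{N-1}V'(R)=-\int_0^Rr^{N-1}V^\sigma dr<0$, so $\mathcal E(R)=\frac12R^NV'(R)^2>0$, which is impossible. Hence $V>0$ on $[0,\infty)$.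

**Step 3: the solution of (1).** The purpose is to return to $u$. Let $u(x,t)=V(|x|)^{1/m}$. It is continuous, positive and bounded, $u^m=V(|x|)$ is $C^2$, and $-\Delta u^m=V^{p/m}=u^p$, $u_t=0$. Integrating by parts, $u$ satisfies (3) on $\mathbb R^N\times\mathbb R$. So (1) has a nontrivial nonnegative weak solution when $p\ge mp_S$. $\square$
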